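\title{Eulerian multizeta values over $\mathbb{F}_q[t]$ for $q>2$}

\begin{abstract}
A multizeta value $\zeta(s_1,\dots,s_r)$ over $\mathbb{F}_q[t]$ is eulerian if it is a rational multiple of $\tilde\pi^{\,s_1+\dots+s_r}$, where $\tilde\pi$ is the Carlitz period. We show that for $q>2$ the eulerian tuples of depth at least $2$ are exactly the $p$-power multiples of the known ones: three families in depth $2$ and one family in each depth $r\ge3$. The proof turns the eulerian property into the solvability of a functional equation in polynomials, normalizes the equation so that it depends on one parameter $\lambda=(t^q-t)^{q-1}$, and reads off from its behavior at $\lambda=\infty$ conditions on the base-$p$ digits of the tuple.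
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $q$ be a power of a prime $p$, let $A=\mathbb F_q[t]$, let $A_+$ be the set of monic polynomials in $A$, and put $K=\mathbb F_q(t)$ and $K_\infty=\mathbb F_q((1/t))$. For a tuple $\mathbf s=(s_1,\dots,s_r)$ of positive integers, Thakur's multizeta value of \emph{depth} $r$ and \emph{weight} $w=s_1+\dots+s_r$ is
\[
\zeta(s_1,\dots,s_r)=\sum_{\substack{a_1,\dots,a_r\in A_+\\ \deg a_1>\dots>\deg a_r\ge0}}\frac1{a_1^{s_1}\cdots a_r^{s_r}}\in K_\infty .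
\]
The Carlitz period, the fundamental period of the Carlitz module, is
\[
\tilde\pi=(-t)^{q/(q-1)}\prod_{i\ge1}\bigl(1-t^{1-q^i}\bigr)^{-1};
\]
it is determined up to a factor in $\mathbb F_q^\times$, which depends on the choice of the root $(-t)^{1/(q-1)}$. The tuple $\mathbf s$ is \emph{eulerian} if $\zeta(\mathbf s)/\tilde\pi^{\,w}\in K$. The factor in $\mathbb F_q^\times$ does not affect this condition.

The power $\tilde\pi^{\,w}$ has degree $qw/(q-1)$ in $t$, so it lies in $K_\infty$ exactly when $(q-1)\mid w$. Multizeta values are nonzero \cite[Thm.~4]{Th}, so the weight of an eulerian tuple is divisible by $q-1$. In depth one this condition is also sufficient (Proposition~\ref{prop:depthone}): multiples of $q-1$ play the role that even integers play for $\zeta(2k)/\pi^{2k}\in\mathbb Q$. In depth two, divisibility is far from sufficient. A computation by hand (Examples~\ref{ex:small} and~\ref{ex:aone}) shows that for $q>2$ the tuple $(q-1,(q-1)b)$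 is eulerian only for $b=q-1$ and $b=q$. One therefore expects eulerian tuples of depth at least $2$ to be rare, and one asks for the full list. Since $\zeta(ps_1,\dots,ps_r)=\zeta(s_1,\dots,s_r)^p$, the list is closed under multiplication by $p$, and one calls $\mathbf s$ \emph{primitive} if not all $s_i$ are divisible by $p$.

It is known that for every $q\ge2$ the tuples
\begin{equation}\label{eq:list2}
\bigl(q-1,(q-1)^2\bigr),\qquad \bigl(q^n(q-1),\,q^{n+2}-1-q^n(q-1)\bigr)\ \ (n\ge0),\qquad \bigl(q^n-1,(q-1)q^n\bigr)\ \ (n\ge1)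
\end{equation}
of depth $2$ are eulerian, and that for every $r>2$ the tuples
\begin{equation}\label{eq:listr}
\bigl(q^n-1,\,(q-1)q^n,\,\dots,\,(q-1)q^{n+r-2}\bigr)\qquad(n\ge1)
\end{equation}
of depth $r$ are eulerian; we take these facts as given. The question, posed in the survey \cite{survey}, is whether for $q>2$ these are all the primitive eulerian tuples of depth at least $2$. The answer is yes.

\begin{theorem}\label{thm:main}
Let $q>2$.
\begin{enumerate}
\item[(1)] The eulerian tuples of depth $2$ are exactly the tuples $p^k\tau$ with $k\ge0$ and $\tau$ one of the tuples \eqref{eq:list2}.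
\item[(2)] For $r\ge3$, the eulerian tuples of depth $r$ are exactly the tuples $p^k\tau$ with $k\ge0$ and $\tau$ one of the tuples \eqref{eq:listr}.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:primitive}
For $q>2$, the primitive eulerian tuples of depth $2$ are exactly the tuples \eqref{eq:list2}, and for every $r>2$ the primitive eulerian tuples of depth $r$ are exactly the tuples \eqref{eq:listr}.
\end{corollary}

\begin{proof}
Each listed tuple $\tau$ has an entry prime to $p$: the first entry, except in the second family of \eqref{eq:list2} with $n\ge1$, where the second entry is $\equiv-1\pmod p$. So $\tau$ is primitive, while $p^k\tau$ with $k\ge1$ is not.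
\end{proof}

The three families in \eqref{eq:list2} overlap in one tuple: the second family with $n=0$ and the third with $n=1$ both give $(q-1,q(q-1))$. The hypothesis $q>2$ cannot be dropped: for $q=2$ the tuple $(1,3)$ is eulerian and is not a $2$-power multiple of a listed tuple (Remark~\ref{rem:qtwo}).

The tuples $p^k\tau$ in Theorem~\ref{thm:main} are eulerian by the known results and the identity $\zeta(p\mathbf s)=\zeta(\mathbf s)^p$. What has to be proved is that there are no others. The proof has three stages. In Section~\ref{sec:criterion}, the linear independence criterion of Anderson, Brownawell and Papanikolas \cite{ABP} replaces the analytic condition by an algebraic one: $\mathbf s$ is eulerian if and only if a triangular system of functional equations has a solution in polynomials. In Sections~\ref{sec:normal} and~\ref{sec:constraints} a change of variable makes the equations depend on one parameter $\lambda$, and we extract constraints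 from integrality at $\lambda=\infty$ and from forced zeros of the solution. Sections~\ref{sec:depthtwo}--\ref{sec:last} solve these constraints in depth two, where they become statements on binomial coefficients modulo $p$, and Section~\ref{sec:higher} treats higher depth by induction, using that the tail of an eulerian tuple is eulerian.

\section{Notation and tools}\label{sec:tools}

Throughout, $q=p^f>2$. We put $\rho_i=(q^i-1)/(q-1)$ for $i\ge0$, so that $\rho_0=0$, $\rho_1=1$ and $\rho_{i+1}=q\rho_i+1=q^i+\rho_i$. The symbol $[y^n]$ extracts the coefficient of $y^n$, $\operatorname{ord}_Z$ is the order of vanishing at $Z=0$, and the zero polynomial has degree $-\infty$.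

\subsection*{Digits}
For $n\ge0$ let $d_l(n)$ be the $l$-th digit of $n$ in base $p$, with $d_l(n)=0$ for $l<0$. Write $m\preccurlyeq n$ if $d_l(m)\le d_l(n)$ for all $l$. Binomial and multinomial coefficients are read modulo $p$. By Lucas's theorem $\binom nm\equiv\prod_l\binom{d_l(n)}{d_l(m)}$; hence $\binom nm\not\equiv0$ if and only if $m\preccurlyeq n$, and a multinomial coefficient is $\not\equiv0$ if and only if its parts add without carry in base $p$. Two special cases recur. If $P$ is a power of $p$ and $n=n_1P+n_0$ with $0\le n_0<P$, then $n_0\preccurlyeq n$ and $\binom nk\equiv\binom{n_0}k$ for $0\le k<P$. If $P\le n<pP$, then $P\preccurlyeq n$.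

The hypothesis $q>2$ enters mostly through two facts:
\begin{equation}\label{eq:qbig}
\text{no multiple of $q-1$ is a power of $p$,}\qquad\text{and}\qquad (q-1)^2>q .
\end{equation}
The first holds because $q-1>1$ is prime to $p$. We also use:
\begin{equation}\label{eq:order}
\text{if $0\le k\le N$ and $p^N\equiv p^k \pmod{q-1}$, then $f\mid N-k$.}
\end{equation}
Indeed, if $N-k\equiv c\pmod f$ with $0\le c<f$, then $q-1$ divides $p^c-1<q-1$, so $c=0$.

\subsection*{Carlitz's formula}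
Put $[j]=t^{q^j}-t$, $D_i=\prod_{0\le j<i}(t^{q^i}-t^{q^j})=\prod_{k=1}^i[k]^{q^{i-k}}$ and $\ell_i=\prod_{j=1}^i(t-t^{q^j})$. For $d\ge0$, Carlitz's formula states
\begin{equation}\label{eq:carlitz}
e_d(z):=\prod_{a\in A,\ \deg a<d}(z-a)=\sum_{i=0}^d\frac{D_d}{D_i\,\ell_{d-i}^{\,q^i}}\,z^{q^i},\qquad e_d(a)=D_d\ \text{ for $a\in A_+$ of degree $d$},
\end{equation}
where the product includes $a=0$. We write $S_d(s)=\sum a^{-s}$, the sum over $a\in A_+$ of degree $d$, and $S_{<d}(s_1,\dots,s_r)$ for the part of the multizeta series with $\deg a_1<d$; by convention $S_{<d}(\emptyset)=1$. Thus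
\begin{equation}\label{eq:step}
S_{<d+1}(s_1,\dots,s_r)=S_{<d}(s_1,\dots,s_r)+S_d(s_1)\,S_{<d}(s_2,\dots,s_r).
\end{equation}

\subsection*{Twisting and the criterion of Anderson, Brownawell and Papanikolas}
Let $\theta$ be a second variable, $K_\theta=\mathbb F_q(\theta)$, let $\mathbb C_\infty$ be the completion of an algebraic closure of $\mathbb F_q((1/\theta))$, with absolute value $|\cdot|$, and let $\overline{K_\theta}$ be the algebraic closure of $K_\theta$ in $\mathbb C_\infty$. For $i\in\mathbb Z$ the \emph{twist} $g\mapsto g^{(i)}$ raises the coefficients of a Laurent series in $t$ over $\mathbb C_\infty$ to the power $q^i$. It is a field automorphism, it preserves $\overline{K_\theta}(t)$, it fixes $K=\mathbb F_q(t)$, and for $g\in K[\theta]$ and $i\ge0$ it is the substitution $\theta\mapsto\theta^{q^i}$. Let $\mathcal E$ be the ring of power series in $t$ with coefficients in $\overline{K_\theta}$ that generate a finite extension of $\mathbb F_q((1/\theta))$,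 and with infinite radius of convergence.

\begin{theorem}[{\cite[Prop.~3.1.3 and Thm.~3.1.1]{ABP}}]\label{thm:ABP}
Let $\Phi$ be a square matrix over $\overline{K_\theta}[t]$ with $\det\Phi(0)\ne0$, and let $\psi$ be a column of power series converging on $|t|\le1$ with $\psi^{(-1)}=\Phi\psi$.
\begin{enumerate}
\item[(a)] The entries of $\psi$ lie in $\mathcal E$.
\item[(b)] If $\det\Phi$ vanishes at most at $t=\theta$, then for every row $\mathbf c$ over $\overline{K_\theta}$ with $\mathbf c\,\psi(\theta)=0$ there is a row $\mathbf C$ over $\overline{K_\theta}[t]$ with $\mathbf C\psi=0$ and $\mathbf C(\theta)=\mathbf c$.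
\end{enumerate}
\end{theorem}

\subsection*{Residues}
Let $L$ be a field and $\omega=\omega_1u+\omega_2u^2+\cdots\in L[[u]]$ with $\omega_1\ne0$, so that $L((u))=L((\omega))$. For $g\in L((u))$ one has $[\omega^{-1}]\,g=[u^{-1}]\bigl(g\,\frac{d\omega}{du}\bigr)$ in every characteristic. By linearity and continuity it suffices to treat $g=\omega^k$, where the claim is an identity between polynomials over $\mathbb Z$ in $\omega_1^{\pm1},\omega_2,\dots$, and it holds in characteristic $0$.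

\section{A polynomial criterion}\label{sec:criterion}

\subsection{Interpolating power sums}
The sums $S_d(s)$ depend on $d$ in a uniform way: after multiplication by $\ell_d^s$ they are the values at $\theta=t^{q^d}$ of one polynomial in $\theta$. For $i\ge0$ put
\[
\gamma_i=\frac1{D_i}\prod_{j=1}^i\bigl(t^{q^i}-\theta^{q^j}\bigr)\in K[\theta],\qquad\gamma_0=1,
\]
and define $H_s\in K[\theta]$ for $s\ge1$ and $U_b\in K[\theta]$ for $b\ge0$ by
\begin{equation}\label{eq:gen}
\sum_{s\ge1}H_s\,y^{s-1}=\Bigl(1-\sum_{i\ge0}\gamma_i\,y^{q^i}\Bigr)^{-1},\qquad \sum_{b\ge0}U_b\,Y^b=\Bigl(\sum_{i\ge0}\gamma_i\,Y^{\rho_i}\Bigr)^{-1}.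
\end{equation}

\begin{lemma}\label{lem:interp}
For $s,b\ge1$ and $d\ge0$,
\[
H_s(t^{q^d})=\ell_d^{\,s}S_d(s),\qquad U_b(t^{q^d})=\ell_d^{\,(q-1)b}S_{<d}\bigl((q-1)b\bigr).
\]
Moreover $\deg_\theta H_s\le(s-1)q/(q-1)$, $H_{ps}=H_s^p$, and $(t-\theta)^{(q-1)b+1}$ divides $U_b$.
\end{lemma}

\begin{proof}
For $i\le d$ we have $(\ell_d/\ell_{d-i})^{q^i}=\prod_{j=1}^i(t^{q^i}-t^{q^{d+j}})$, so $\gamma_i(t^{q^d})=(\ell_d/\ell_{d-i})^{q^i}/D_i$; for $i>d$ the factor $j=i-d$ gives $\gamma_i(t^{q^d})=0$. Hence \eqref{eq:carlitz} reads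
\begin{equation}\label{eq:edgamma}
e_d(y\ell_d)/D_d=\sum_{i\ge0}\gamma_i(t^{q^d})\,y^{q^i}.
\end{equation}
By \eqref{eq:carlitz}, the product of $z-a$ over $a\in A_+$ of degree $d$ is $e_d(z)-D_d$, and $e_d'(z)=D_d/\ell_d$. The logarithmic derivative gives
\[
\sum_{s\ge1}S_d(s)z^{s-1}=\sum_a\frac1{a-z}=\frac{1/\ell_d}{1-e_d(z)/D_d},
\]
and $z=y\ell_d$ yields the first formula. The logarithmic derivative of $e_d$ itself gives $\sum_{\deg a<d}\frac z{z-a}=\frac{zD_d/\ell_d}{e_d(z)}$. The term $a=0$ is $1$ and the others are $-\sum_{s\ge1}a^{-s}z^s$. Since $\sum_{c\in\mathbb F_q^\times}c^{-s}$ is $-1$ if $(q-1)\mid s$ and $0$ otherwise, the left side is $1+\sum_{b\ge1}S_{<d}((q-1)b)z^{(q-1)b}$. With $z=y\ell_d$ the right side is $(\sum_i\gamma_i(t^{q^d})y^{q^i-1})^{-1}$ by \eqref{eq:edgamma}, and $Y=y^{q-1}$ yields the second formula.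

The degree bound follows from $\deg_\theta\gamma_i=q\rho_i\le q^i\cdot q/(q-1)$. The polynomials $H_{ps}$ and $H_s^p$ agree at the infinitely many points $t^{q^d}$. Finally, $U_b$ is a combination of products $\gamma_{i_1}\cdots\gamma_{i_n}$ with $n\ge1$, all $i_k\ge1$ and $\sum_k\rho_{i_k}=b$; as $(t-\theta)^{q^i}$ divides $\gamma_i$, such a product is divisible by $t-\theta$ to the power $\sum_kq^{i_k}=(q-1)b+n$.
\end{proof}

\subsection{The criterion}
From $\ell_{d-1}^{\,q-1}=t^{q^d-q}\prod_{i<d}(1-t^{1-q^i})^{q-1}$ we get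
\begin{equation}\label{eq:limit}
t^{q^d}/\ell_{d-1}^{\,q-1}\longrightarrow t^q\prod_{i\ge1}(1-t^{1-q^i})^{-(q-1)}=-\tilde\pi^{\,q-1}\qquad(d\to\infty).
\end{equation}
So if $\mathbf s$ is eulerian of weight $w$, then $\ell_{d-1}^{\,w}S_{<d}(\mathbf s)$ is asymptotic to $c\cdot(t^{q^d})^{w/(q-1)}$ with $c\in K$. The criterion says that much more is true: $\ell_{d-1}^{\,w}S_{<d}(\mathbf s)$ is the value at $t^{q^d}$ of a polynomial over $K$ that does not depend on $d$. The recursion \eqref{eq:step} then becomes a functional equation for this polynomial.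

\begin{theorem}\label{thm:crit}
Let $\mathbf s=(s_1,\dots,s_r)$ and $w_j=s_{j+1}+\dots+s_r$ for $0\le j\le r$. Then $\mathbf s$ is eulerian if and only if there are $F_0,\dots,F_r\in K[\theta]$ with $F_r=1$ and
\begin{equation}\label{eq:crit}
F_j(\theta^q)=(t-\theta)^{w_j}F_j(\theta)+(t-\theta)^{w_{j+1}}F_{j+1}(\theta)\,H_{s_{j+1}}(\theta)\qquad(0\le j<r).
\end{equation}
In that case:
\begin{enumerate}
\item[(a)] the $F_j$ are unique and $F_j$ depends only on $(s_{j+1},\dots,s_r)$; we write $F_{\mathbf s}=F_0$;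
\item[(b)] $F_j(t^{q^d})=\ell_{d-1}^{\,w_j}S_{<d}(s_{j+1},\dots,s_r)$ for $d\ge1$, and $\deg_\theta F_j=w_j/(q-1)$;
\item[(c)] all $s_i$ are divisible by $q-1$, and every tail $(s_{j+1},\dots,s_r)$ with $j<r$ is eulerian.
\end{enumerate}
Moreover $\mathbf s$ is eulerian if and only if $p\mathbf s$ is, and then $F_{p\mathbf s}=F_{\mathbf s}^{\,p}$.
\end{theorem}

\begin{proof}
\emph{Step 1: uniqueness.} Let $\Delta\in K[\theta]$ satisfy $\Delta(\theta^q)=(t-\theta)^w\Delta(\theta)$ with $w>0$. After clearing denominators $\Delta\in\mathbb F_q[t,\theta]$, and if $\Delta\ne0$ the $t$-degrees of the two sides differ by $w$. So $\Delta=0$, each $F_j$ is determined by $F_{j+1}$, $w_j$ and $s_{j+1}$, and (a) follows by descending induction.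

\emph{Step 2: consequences of \eqref{eq:crit}.} For $d=1$ put $\theta=t$ in \eqref{eq:crit}: this gives $F_j(t^q)=0=S_{<1}(s_{j+1},\dots,s_r)$ for $j<r-1$, and $F_{r-1}(t^q)=H_{s_r}(t)=1=S_{<1}(s_r)$. For the step from $d$ to $d+1$ put $\theta=t^{q^d}$ and use $(t-t^{q^d})\ell_{d-1}=\ell_d$, Lemma~\ref{lem:interp} and \eqref{eq:step}:
\[
F_j(t^{q^{d+1}})=\ell_d^{\,w_j}\bigl(S_{<d}(s_{j+1},\dots)+S_d(s_{j+1})S_{<d}(s_{j+2},\dots)\bigr)=\ell_d^{\,w_j}S_{<d+1}(s_{j+1},\dots).
\]
This is the formula in (b). Let $j<r$. As $d\to\infty$, $S_{<d}(s_{j+1},\dots,s_r)$ tends to $\zeta(s_{j+1},\dots,s_r)\ne0$ \cite[Thm.~4]{Th}, and $\deg_t\ell_{d-1}=(q^d-q)/(q-1)$. If $n=\deg_\theta F_j$, then for large $d$ the two sides of the formula have $t$-degrees $nq^d+\text{const}$ and $w_jq^d/(q-1)+\text{const}$, so $n=w_j/(q-1)$. Dividing by $\ell_{d-1}^{\,w_j}$ and using \eqref{eq:limit} gives $\zeta(s_{j+1},\dots,s_r)=c\,(-\tilde\pi^{\,q-1})^n$ with $c\in K$ the leading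 coefficient of $F_j$. So $\mathbf s$ and its tails are eulerian. All $w_j$ are divisible by $q-1$, hence so are the $s_i=w_{i-1}-w_i$.

\emph{Step 3: deforming the multizeta values.} For the converse we must produce polynomials from one relation between two numbers. Theorem~\ref{thm:ABP} does this once the numbers are values at $t=\theta$ of solutions of a twisted system. So we now read $\zeta(\cdot)$, $\tilde\pi$, $\ell_d$, $S_d$ in the variable $\theta$, which does not change the eulerian property. Put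
\[
\Omega=(-\theta)^{-q/(q-1)}\prod_{i\ge1}\bigl(1-t/\theta^{q^i}\bigr).
\]
It is entire, vanishes at $t=\theta^{q^i}$ for $i\ge1$, and satisfies $\Omega(\theta)=1/\tilde\pi$ and $\Omega^{(-1)}=(t-\theta)\Omega$; hence $\Omega^{(d)}=\Omega/\prod_{i=1}^d(t-\theta^{q^i})$ for $d\ge0$. Choose $0\ne c_j\in\mathbb F_q[t]$ with $B_j:=c_jH_{s_j}\in\mathbb F_q[t,\theta]$, and put $L_0=1$ and
\[
L_j=\sum_{d_1>\dots>d_j\ge0}(\Omega^{s_1}B_1)^{(d_1)}\cdots(\Omega^{s_j}B_j)^{(d_j)}\qquad(1\le j\le r).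
\]
Let $\|\sum a_nt^n\|=\max_n|a_n||\theta|^n$. Then $\Omega^{(d)}=(-\theta)^{-q^{d+1}/(q-1)}\prod_{i\ge1}(1-t/\theta^{q^{i+d}})$ has norm $|\theta|^{-q^{d+1}/(q-1)}$, and by the degree bound of Lemma~\ref{lem:interp}, $B_j^{(d)}=B_j(t,\theta^{q^d})$ has norm at most $|\theta|^{\deg_tB_j+(s_j-1)q^{d+1}/(q-1)}$. So $\|(\Omega^{s_j}B_j)^{(d)}\|\le|\theta|^{\deg_tB_j-q^{d+1}/(q-1)}$, and $L_j$ converges uniformly on $|t|\le|\theta|$. At $t=\theta$ we have $\Omega^{(d)}(\theta)=1/(\tilde\pi\ell_d)$ and $B_j^{(d)}(\theta)=c_j(\theta)\ell_d^{\,s_j}S_d(s_j)$, so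
\begin{equation}\label{eq:Lvalue}
L_j(\theta)=c_1(\theta)\cdots c_j(\theta)\;\tilde\pi^{\,-(s_1+\dots+s_j)}\,\zeta(s_1,\dots,s_j)\ne0 .
\end{equation}
Twisting by $-1$ lowers all $d_i$ by one. Separating the terms with $d_j=-1$ gives
\begin{equation}\label{eq:Ltwist}
L_j^{(-1)}=L_j+(t-\theta)^{s_j}\Omega^{s_j}B_j^{(-1)}L_{j-1}\qquad(1\le j\le r).
\end{equation}
To make the coefficients polynomial, put $\psi_j=\Omega^{w_j}L_j$ for $0\le j\le r$ and $\psi_*=1$. Then
\begin{equation}\label{eq:psisystem}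
\psi_j^{(-1)}=(t-\theta)^{w_j}\psi_j+(t-\theta)^{w_{j-1}}B_j^{(-1)}\psi_{j-1},\qquad\psi_*^{(-1)}=\psi_*,
\end{equation}
without the second term for $j=0$. This is a triangular system over $\overline{K_\theta}[t]$ whose determinant is a power of $t-\theta$, so Theorem~\ref{thm:ABP} applies. By part (a), $\psi_r=L_r$ is entire; the same argument for the truncated tuple $(s_1,\dots,s_j)$ shows that every $L_j$ is entire. Evaluate \eqref{eq:Ltwist} at $t=\theta^{q^N}$, $N\ge0$. The last term vanishes, because of $t-\theta$ for $N=0$ and because of $\Omega$ for $N\ge1$, and $L^{(-1)}(\theta^{q^N})=L(\theta^{q^{N+1}})^{1/q}$ for entire $L$. Hence $L_j(\theta^{q^{N+1}})=L_j(\theta^{q^N})^q$, and by \eqref{eq:Lvalue}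
\begin{equation}\label{eq:Lnonzero}
L_j(\theta^{q^N})=L_j(\theta)^{q^N}\ne0\qquad(N\ge0,\ 0\le j\le r).
\end{equation}

\emph{Step 4: from the relation to difference equations.} Let $\mathbf s$ be eulerian. By \eqref{eq:Lvalue}, $\kappa:=L_r(\theta)\in K_\theta$, and $\psi_r(\theta)-\kappa\psi_*(\theta)=0$. By Theorem~\ref{thm:ABP}(b) this lifts to a relation over $\overline{K_\theta}[t]$ in which the coefficient of $\psi_r$ is nonzero. Dividing by it, we get $\sum_{j=0}^rg_j\psi_j+g_*=0$ with $g_j,g_*\in\overline{K_\theta}(t)$ and $g_r=1$. Twist this relation by $-1$, insert \eqref{eq:psisystem} and subtract the original relation. The coefficient of $\psi_r$ cancels, and we obtain $\sum_{j<r}\Delta_j\,\Omega^{w_j}L_j+\Delta_*=0$ with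
\[
\Delta_j=(t-\theta)^{w_j}\bigl(g_j^{(-1)}+g_{j+1}^{(-1)}B_{j+1}^{(-1)}\bigr)-g_j,\qquad\Delta_*=g_*^{(-1)}-g_* .
\]
Evaluate at $t=\theta^{q^N}$ with $N$ so large that no $\Delta$ has a pole there. As $w_j\ge1$ for $j<r$, the sum vanishes; so the rational function $\Delta_*$ has infinitely many zeros, and $\Delta_*=0$. Divide by $\Omega^{w_{r-1}}$ and evaluate again: since $w_j>w_{r-1}$ for $j<r-1$, we get $\Delta_{r-1}(\theta^{q^N})L_{r-1}(\theta^{q^N})=0$, so $\Delta_{r-1}=0$ by \eqref{eq:Lnonzero}. Repeating this downward, all $\Delta_j$ vanish. Twisting by $1$,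
\begin{equation}\label{eq:gsystem}
g_j^{(1)}=(t-\theta^q)^{w_j}\bigl(g_j+g_{j+1}B_{j+1}\bigr)\qquad(0\le j<r),\qquad g_r=1 .
\end{equation}

\emph{Step 5: $g_j\in K[\theta]$.} A priori $g_j$ has poles in $t$ and algebraic coefficients; the equation removes both. We use descending induction on $j$. Choose $0\ne c\in\mathbb F_q[t]$ with $cg_{j+1}\in\mathbb F_q[t,\theta]$ and put $h=cg_j$, $w=w_j$. Then
\begin{equation}\label{eq:heq}
h^{(1)}=(t-\theta^q)^w(h+E)\qquad\text{with }E\in\mathbb F_q[t,\theta].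
\end{equation}
Let $\delta\in\overline{K_\theta}[t]$ be the monic denominator of $h$. Then $\delta^{(1)}$ is the monic denominator of $h^{(1)}$, so $\delta^{(1)}\mid\delta$ by \eqref{eq:heq}; the degrees agree, so $\delta^{(1)}=\delta$ and $\delta\in\mathbb F_q[t]$. Replacing $c$ by $c\delta$, we may assume $h\in\overline{K_\theta}[t]$. For given $E$ the solution of \eqref{eq:heq} in $\overline{K_\theta}[t]$ is unique, since a difference $\Delta$ of two solutions satisfies $\Delta^{(1)}=(t-\theta^q)^w\Delta$, and $t$-degrees force $\Delta=0$. Automorphisms of $\overline{K_\theta}$ over $K_\theta$ map solutions to solutions, so they fix $h$. Hence the coefficients of $h$ are purely inseparable over $K_\theta$: they lie in $K_\theta^{1/q^n}$ for some $n\ge0$. If $n\ge1$, then $h=h^{(1)}/(t-\theta^q)^w-E$ has coefficients in $K_\theta^{1/q^{n-1}}$; so $h\in K_\theta[t]$. Now fix an irreducible polynomial of $\mathbb F_q[\theta]$ and let $\|\cdot\|'$ be the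 maximum of the corresponding absolute values of the coefficients. Then \eqref{eq:heq} gives $\|h\|'^{\,q}\le\max(\|h\|',1)$, so $\|h\|'\le1$. This holds for every irreducible polynomial, so $h\in\mathbb F_q[t,\theta]$ and $g_j=h/c\in K[\theta]$.

\emph{Step 6: the $F_j$.} Now \eqref{eq:gsystem} reads $g_j(\theta^q)=(t-\theta^q)^{w_j}\Gamma$ with $\Gamma=g_j+g_{j+1}B_{j+1}\in K[\theta]$. So $\Gamma\in K(\theta^q)\cap K[\theta]=K[\theta^q]$, say $\Gamma=G_j(\theta^q)$, and then $g_j=(t-\theta)^{w_j}G_j$. With $G_r=1$ we obtain $G_j(\theta^q)=(t-\theta)^{w_j}G_j+(t-\theta)^{w_{j+1}}G_{j+1}B_{j+1}$, and $F_j=G_j/\prod_{i>j}c_i$ satisfies \eqref{eq:crit}.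

\emph{Step 7: multiplication by $p$.} If $\mathbf s$ is eulerian, the $p$-th power of \eqref{eq:crit} is the system for $p\mathbf s$, since $H_{ps}=H_s^p$; so $p\mathbf s$ is eulerian and $F_{p\mathbf s}=F_{\mathbf s}^{\,p}$. If $p\mathbf s$ is eulerian, then $(q-1)\mid pw_0$, so $(q-1)\mid w_0$, and $\kappa=\zeta(\mathbf s)/\tilde\pi^{\,w_0}$ lies in $K_\infty$ with $\kappa^p\in K$. As $\frac d{dt}\kappa^p=0$, we have $\kappa^p\in\mathbb F_q(t^p)=K^p$, and $\kappa\in K$.
\end{proof}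

\begin{proposition}\label{prop:depthone}
For $b\ge1$ the tuple $((q-1)b)$ is eulerian, and $F_{((q-1)b)}=U_b/(t-\theta)^{(q-1)b}$, a polynomial divisible by $t-\theta$. In particular $F_{(q-1)}=(\theta-t)/[1]$.
\end{proposition}

\begin{proof}
Let $s=(q-1)b$ and $G=U_b/(t-\theta)^s$. By Lemma~\ref{lem:interp}, $G$ is a polynomial divisible by $t-\theta$, and $G(t^{q^d})=\ell_{d-1}^{\,s}S_{<d}(s)$ for $d\ge1$. So $G(\theta^q)-U_b-H_s$ takes at $\theta=t^{q^d}$ the value $\ell_d^{\,s}(S_{<d+1}(s)-S_{<d}(s)-S_d(s))=0$ for all $d\ge1$. It therefore vanishes, which is \eqref{eq:crit}. For $b=1$, $U_1=-\gamma_1=-(t-\theta)^q/[1]$.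
\end{proof}

\section{The normal form}\label{sec:normal}

By Theorem~\ref{thm:crit}(c) we may write an eulerian tuple as $\mathbf s=(q-1)\alpha$. From now on we work in these units: a tuple $\alpha=(\alpha_1,\dots,\alpha_r)$ is called \emph{eulerian} if $(q-1)\alpha$ is, its weight is $|\alpha|=\sum\alpha_i$, and $F_\alpha:=F_{(q-1)\alpha}$ has degree $|\alpha|$. In these units the lists \eqref{eq:list2} and \eqref{eq:listr} become
\begin{equation}\label{eq:listunits}
(1,q-1),\qquad (q^n,\rho_{n+2}-q^n)\ \ (n\ge0),\qquad T_r(n):=(\rho_n,q^n,\dots,q^{n+r-2})\ \ (n\ge1,\ r\ge2).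
\end{equation}

\subsection{The coordinate $X$}
The simplest solution $F_{(1)}$ has degree one, and we take it as the coordinate. Put
\[
X=\frac{\theta-t}{[1]},\qquad\lambda=[1]^{q-1},\qquad\mu=\lambda^{-1},\qquad Z=\lambda X^q,\qquad K_0=\mathbb F_p(\lambda).
\]
Then $(t-\theta)^{q-1}=\lambda X^{q-1}$, and $\theta^q-t=[1]+(\theta-t)^q$ shows that the substitution $\theta\mapsto\theta^q$ is $X\mapsto1+\lambda X^q=1+Z$. The value of $X$ at $\theta=t^{q^i}$ is $X_i=[i]/[1]$. These points form the orbit of $X_0=0$ under the substitution: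
\begin{equation}\label{eq:orbit}
X_1=1,\qquad X_{i+1}=1+\lambda X_i^q,\qquad X_i=\sum_{0\le j<i}\lambda^{\rho_j}.
\end{equation}
Let $v=-\deg_\lambda$ be the valuation of $K_0$ with $v(\mu)=1$, let $\mathcal O$ be its valuation ring, and let bars denote reduction modulo $\mu$, with values in $\mathbb F_p$. For a polynomial $g$ over $K_0$, $v(g)$ is the minimum of the valuations of its coefficients; Gauss's lemma states $v(gh)=v(g)+v(h)$. By \eqref{eq:orbit}, $X_i\in\lambda^{\rho_{i-1}}(1+\mu\mathcal O)$ for $i\ge1$; in particular the $X_i$, $i\ge1$, are nonzero and distinct.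

We rewrite $\gamma_i$, $i\ge1$. Its numerator is $\prod_{k=1}^i(t^{q^k}-\theta^q)^{q^{i-k}}$ and $t^{q^k}-\theta^q=[k]-[1](1+Z)$. Dividing by $D_i=\prod_{k=1}^i[k]^{q^{i-k}}$ and separating the factor $k=1$, which is $(-Z)^{q^{i-1}}$, we get
\begin{equation}\label{eq:eta}
\gamma_i=-\eta_iZ^{q^{i-1}},\qquad\eta_i=\prod_{k=2}^i\Bigl(1-\frac{1+Z}{X_k}\Bigr)^{q^{i-k}}\in1+\mu\mathcal O[Z],\qquad\eta_1=1 .
\end{equation}
Put $R_a=H_{(q-1)a}$. Then \eqref{eq:gen} gives
\begin{equation}\label{eq:RU}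
R_a=[y^{(q-1)a-1}]\Bigl(1-y+\sum_{i\ge1}\eta_iZ^{q^{i-1}}y^{q^i}\Bigr)^{-1},\qquad U_b=[Y^b]\Bigl(1-\sum_{i\ge1}\eta_iZ^{q^{i-1}}Y^{\rho_i}\Bigr)^{-1}.
\end{equation}
So $R_a,U_b\in\mathcal O[Z]$, $R_a(0)=1$, and $R_{pa}=R_a^p$.

For eulerian $\alpha$ of weight $m$ regard $F_\alpha$ as a polynomial in $X$ and put $U_\alpha=\lambda^mX^{(q-1)m}F_\alpha$, $U_\emptyset=1$. By Proposition~\ref{prop:depthone}, $U_{(b)}=U_b$, $X\mid F_{(b)}$ and $F_{(1)}=X$. Theorem~\ref{thm:crit} now says: $\alpha=(a,\alpha')$, with first entry $a$ and tail $\alpha'$, is eulerian if and only if $\alpha'$ is eulerian or empty and the equation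
\begin{equation}\label{eq:main}
F_\alpha(1+Z)=U_\alpha+U_{\alpha'}R_a,\qquad U_\alpha=\lambda^mX^{(q-1)m}F_\alpha(X),
\end{equation}
has a solution $F_\alpha\in K[X]$. Also $U_{p\alpha}=U_\alpha^{\,p}$.

\begin{lemma}\label{lem:shape}
Let $\alpha$ be eulerian of weight $m$, and put $M=\lfloor m/q\rfloor$, $e=m-qM$. There are $c_0,\dots,c_M\in K_0$, $c_0\ne0$, such that with $\phi_\alpha(W)=\sum_kc_kW^{M-k}$
\begin{equation}\label{eq:shape}
F_\alpha=\sum_{k=0}^Mc_kX^{m-qk}=X^e\phi_\alpha(X^q),\qquad U_\alpha=\sum_{k=0}^Mc_k\lambda^kZ^{m-k}=Z^{m-M}\lambda^M\phi_\alpha(\mu Z).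
\end{equation}
Here $m-M=\lceil(q-1)m/q\rceil\ge1$. For $i\ge1$ let $o_i(\alpha)$ be the order of $\phi_\alpha$ at $W=X_i^q$. Then $o_i(\alpha)$ is the order of $U_\alpha$ at $Z_i:=\lambda X_i^q$, and $o_i(Q\alpha)=Q\,o_i(\alpha)$ for every power $Q$ of $p$.
\end{lemma}

\begin{proof}
By induction on the depth, $U_{\alpha'}R_a\in K_0[Z]$. Apply to the coefficients of $F_\alpha$ a $K_0$-linear projection $K\to K_0$ fixing $1$: the result solves \eqref{eq:main} again, so $F_\alpha\in K_0[X]$ by uniqueness. Then \eqref{eq:main} gives $U_\alpha\in K_0[Z]=K_0[X^q]$, so every exponent $n$ occurring in $F_\alpha$ satisfies $n+(q-1)m\equiv0$, that is, $n\equiv m\pmod q$. With $\deg F_\alpha=m$ this is the first formula, and $\lambda^mX^{q(m-k)}=\lambda^kZ^{m-k}$ gives the second. As $Z_i\ne0$, the last expression for $U_\alpha$ identifies the orders, and $U_{Q\alpha}=U_\alpha^{\,Q}$.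
\end{proof}

By Theorem~\ref{thm:crit}(b), $F_\alpha(X_d)/X_d^{\,m}=S_{<d}((q-1)\alpha)/S_{<d}(q-1)^m$; letting $d\to\infty$ shows that the leading coefficient $c_0$ equals $\zeta((q-1)\alpha)/\zeta(q-1)^m$.

\subsection{The smallest case}

\begin{example}\label{ex:small}
Let $\alpha=(1,b)$ with $1\le b\le q$, so $m=b+1$. By \eqref{eq:RU}, $R_1=1$ and $U_b=Z^b$, and \eqref{eq:main} reads $F_\alpha(1+Z)=U_\alpha+Z^b$.

If $b<q-1$, then $M=0$ and the equation is $c_0(1+Z)^{b+1}=c_0Z^{b+1}+Z^b$. The constant term forces $c_0=0$, and there is no solution.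

If $b=q-1$, then $F_\alpha=c_0X^q+c_1$, and the equation is $c_0+c_1+c_0Z^q=c_0Z^q+(c_1\lambda+1)Z^{q-1}$. So $c_1=-\mu$, $c_0=\mu$, and $F_\alpha=\mu(X^q-1)$.

If $b=q$, then $F_\alpha=c_0X^{q+1}+c_1X$, and the equation is $(1+Z)(c_0+c_1+c_0Z^q)=c_0Z^{q+1}+(c_1\lambda+1)Z^q$. So $c_1=-c_0$, $c_0=1-c_0\lambda$, and $F_\alpha=X(X^q-1)/(1+\lambda)$.

Thus $\zeta(q-1,(q-1)^2)=\zeta(q-1)^q/\lambda$ and $\zeta(q-1,q(q-1))=\zeta(q-1)^{q+1}/(1+\lambda)$.
\end{example}

Three features of the two solutions drive the whole proof. First, the right side of \eqref{eq:main} is divisible by $Z$, while the left side is $(1+Z)^e\phi_\alpha(1+Z^q)$; so $\phi_\alpha$ is forced to vanish at $W=1$. Second, the coefficients of $\phi_\alpha$ are divisible by $\mu$. Third, modulo $\mu$ the left side therefore disappears, and $\overline U_\alpha=-\overline U_b\overline R_1=-Z^b$, although $U_\alpha$ must be divisible by $Z^{m-M}$; this requires $b\ge m-M$, which is what fails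 for $b<q-1$.

\section{Reduction modulo $\mu$ and forced zeros}\label{sec:constraints}

To exploit these features in general we need $\overline U_b$ and $\overline R_a$. Modulo $\mu$ all $\eta_i$ become $1$, and the series $u=\sum\eta_iy^{q^{i-1}}$ becomes the inverse of $u\mapsto u-u^q$. The same device gives $U_b$ exactly, sorted by powers of $\mu$; the exact form is needed in Section~\ref{sec:last}. Put
\[
E(Y)=\sum_{i\ge1}X_{i+1}^{-1}\,\eta_i^{\,q}\,Y^{\rho_i}.
\]
The coefficient of $Y^{\rho_i}$ in $E$ lies in $\mu^{\rho_i}(1+\mu\mathcal O[Z])$.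

\begin{lemma}\label{lem:exact}
For $b\ge1$ we have $U_b=\sum_{z\ge0}U_{b,z}$, where
\[
U_{b,z}=\sum_{\kappa\ge0,\ q(z+\kappa)<b}\binom{b-qz}\kappa Z^{b-z-\kappa}\,[Y^z]\bigl(1-(1+Z)E(Y)\bigr)^{b-qz-\kappa}\in\mu^z\mathcal O[Z].
\]
\end{lemma}

\begin{proof}
Expand the second formula of \eqref{eq:RU} as a geometric series. A product of $n$ terms with indices $i_1,\dots,i_n$ has $Y$-degree $b=\sum\rho_{i_k}$ if and only if $j:=\sum q^{i_k-1}$ satisfies $qj=(q-1)b+n$, because $q^i=(q-1)\rho_i+1$. So with $u=\sum_{i\ge1}\eta_iy^{q^{i-1}}$,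
\[
U_b=\sum_{n\ge1,\ n\equiv b\ (q)}Z^j\,[y^j]\,u^n,\qquad j=\frac{(q-1)b+n}q .
\]
Let $\omega=u-u^q$. By \eqref{eq:eta}, $\eta_i^q-\eta_{i+1}=(1+Z)X_{i+1}^{-1}\eta_i^q$, so
\[
\omega=y-\sum_{i\ge1}(\eta_i^q-\eta_{i+1})y^{q^i}=y\bigl(1-(1+Z)E(y^{q-1})\bigr).
\]
We expand $u^n$ in powers of $\omega$, and these in powers of $y$. Since $d\omega/du=1$, the residue formula gives $[\omega^g]u^n=[u^{-1}]\,u^n\omega^{-g-1}=[u^{g-n}](1-u^{q-1})^{-g-1}$. This is $0$ unless $g=n+(q-1)\kappa$ with $\kappa\ge0$, and then it is $\binom{g+\kappa}\kappa=\binom{n+q\kappa}\kappa$. Next, $[y^j]\omega^g$ is $0$ unless $j=g+(q-1)z$ with $z\ge0$, and then it is $[Y^z](1-(1+Z)E(Y))^g$. From $j-n=(q-1)(b-j)$ we get $z+\kappa=b-j$; hence $n=qj-(q-1)b=b-qz-q\kappa$, $n+q\kappa=b-qz$ and $g=b-qz-\kappa$. The condition $n\ge1$ is $q(z+\kappa)<b$. The coefficient of $Y^z$ lies in $\mu^z\mathcal O[Z]$ because this holds for $E$.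
\end{proof}

\begin{lemma}\label{lem:red}
For $a,b\ge1$:
\begin{enumerate}
\item[(a)] $\overline U_b=\sum_{0\le k\le b/q}\binom bkZ^{b-k}$;
\item[(b)] $\overline R_a=\sum_{0\le j<(q-1)a/q}\binom ajZ^j$;
\item[(c)] the value of $R_a$ at $Z=\lambda$ is $R_a(\lambda)=\sum\binom{i+j}j(-\lambda)^j$, the sum over $i,j\ge0$ with $i+qj=(q-1)a-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:exact}, $\overline U_b=U_{b,0}=\sum_{qk<b}\binom bkZ^{b-k}$. If $q\mid b$, the term $k=b/q$ may be added: the lowest nonzero digit of $b/q$ sits at a place where $b$ has digit $0$, so $\binom b{b/q}\equiv0$.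

(b) Write $F_{(a)}$ as in \eqref{eq:shape}. By (a), $c_k\lambda^k\in\mathcal O$ and $\bar c_0=1$, so $\overline{F_{(a)}(1+Z)}=(1+Z)^a$. Now $R_a=F_{(a)}(1+Z)-U_a$, and $\overline U_a$ consists of the terms $\binom ajZ^j$ with $j\ge a-a/q$.

(c) At $Z=\lambda$ we have $1+Z=X_2$, so $\eta_i=0$ for $i\ge2$. Expand $(1-y+\lambda y^q)^{-1}=\sum_j(-\lambda)^jy^{qj}(1-y)^{-j-1}$ and use $[y^i](1-y)^{-j-1}=\binom{i+j}j$.
\end{proof}

The next lemma is the general form of the three features seen in Example~\ref{ex:small}. Part (iii) adds that zeros propagate along the orbit \eqref{eq:orbit}, at the cost of a factor $q$ per step.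

\begin{lemma}\label{lem:constraints}
Let $\alpha=(a,\alpha')$ be eulerian of depth at least $2$, with $m,M,e$ as in Lemma~\ref{lem:shape} and $o_i=o_i(\alpha)$.
\begin{enumerate}
\item[(i)] $U_\alpha,U_{\alpha'}\in\mathcal O[Z]$, $\overline U_\alpha=-\overline U_{\alpha'}\overline R_a\ne0$, and $q\operatorname{ord}_Z\overline U_{\alpha'}\ge(q-1)m$.
\item[(ii)] For $h\ge1$ write $\phi_\alpha=\chi\cdot\prod_{i=1}^h(W-X_i^q)^{o_i}$. Then $\deg\overline U_\alpha\le m-\sum_{i\le h}o_i$ and $v(\chi)\ge\sum_{i\le h}\rho_io_i$.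
\item[(iii)] $q\,o_1\ge\min(m-M,\operatorname{ord}_ZU_{\alpha'})$, and $q\,o_{i+1}\ge\min(o_i,o_i(\alpha'))$ for $i\ge1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The tail $\alpha'$ is eulerian. By Lemma~\ref{lem:red}(a) if it has depth one, and by induction on the depth and \eqref{eq:shape} otherwise, $U_{\alpha'}\in\mathcal O[Z]$ and $\overline U_{\alpha'}$ is nonzero and divisible by $Z$. Let $N=-v(U_\alpha)=-\min_kv(c_k\lambda^k)$ and suppose $N>0$. Multiply \eqref{eq:main} by $\mu^N$ and reduce. As $v(c_k)\ge k-N$, the terms $\mu^Nc_k(1+Z)^{m-qk}$ with $k\ge1$ reduce to $0$, and so does $\mu^NU_{\alpha'}R_a$. With $\kappa_k=\overline{\mu^Nc_k\lambda^k}$ we get $\kappa_0(1+Z)^m=\sum_{k\le M}\kappa_kZ^{m-k}$. Since $m-M\ge1$, the constant term gives $\kappa_0=0$, so all $\kappa_k$ vanish, against the choice of $N$. Hence $U_\alpha\in\mathcal O[Z]$ and $c_k\in\mu^k\mathcal O$. Reducing \eqref{eq:main} itself gives $\bar c_0(1+Z)^m=\overline U_\alpha+\overline U_{\alpha'}\overline R_a$.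 Both terms on the right are divisible by $Z$; this is where depth at least $2$ is used. So $\bar c_0=0$ and $\overline U_\alpha=-\overline U_{\alpha'}\overline R_a$. As $\overline R_a(0)=1$, this is nonzero, and $\operatorname{ord}_Z\overline U_{\alpha'}=\operatorname{ord}_Z\overline U_\alpha\ge m-M\ge(q-1)m/q$.

(ii) We have $\mu Z-X_i^q=-X_i^q(1-\mu X_i^{-q}Z)$ with $v(\mu X_i^{-q})=1+q\rho_{i-1}=\rho_i\ge1$. So by \eqref{eq:shape}
\[
U_\alpha=\pm Z^{m-M}\,\Psi\prod_{i\le h}(1-\mu X_i^{-q}Z)^{o_i},\qquad\Psi=\lambda^M\chi(\mu Z)\prod_{i\le h}X_i^{qo_i}.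
\]
The product reduces to $1$, so $\Psi\in\mathcal O[Z]$ by Gauss's lemma and $\overline U_\alpha=\pm Z^{m-M}\overline\Psi$. Since $\deg\Psi=\deg\chi=M-\sum o_i$, the degree bound follows. If $\chi=\sum\chi_jW^j$, integrality of the coefficient of $Z^j$ in $\Psi$ gives $v(\chi_j)\ge M-j+q\sum\rho_{i-1}o_i\ge\sum(1+q\rho_{i-1})o_i=\sum\rho_io_i$.

(iii) The left side of \eqref{eq:main} is $(1+Z)^e\phi_\alpha(1+Z^q)$. At $Z=0$ it has order $qo_1$, while $Z^{m-M}\mid U_\alpha$. At $Z=Z_i$ it has order $qo_{i+1}$, because $1+Z_i=X_{i+1}\ne0$ and $1+Z^q-X_{i+1}^q=(Z-Z_i)^q$; there $U_\alpha$ and $U_{\alpha'}$ have orders $o_i$ and $o_i(\alpha')$.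
\end{proof}

\section{Depth two: the shape of the pair}\label{sec:depthtwo}

Let $\alpha=(a,b)$ be eulerian, $m=a+b$, $F=F_\alpha$, $\phi=\phi_\alpha$, and $I=o_1(\alpha)$.

\begin{lemma}\label{lem:ABCD}
We have $q^2I\ge(q-1)b+1$, and:
\begin{enumerate}
\item[(A)] $\binom bk\equiv0$ whenever $k\ge0$ and $\frac{b-(q-1)a}q<k\le\frac bq$; in particular $b\ge(q-1)a$;
\item[(B)] $\binom aj\equiv0$ whenever $a-I<j<\frac{(q-1)a}q$;
\item[(C)] $\deg_\lambda R_a(\lambda)\le a-I$;
\item[(D)] $v(F(1+Z))\ge I$.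
\end{enumerate}
\end{lemma}

\begin{proof}
Since $X\mid F_{(b)}$, the polynomial $U_b$ has order at least $(q-1)b+1$ in $X$, so $\operatorname{ord}_ZU_b\ge\frac{(q-1)b+1}q$; also $m-M\ge\frac{(q-1)(b+1)}q$. Lemma~\ref{lem:constraints}(iii) gives the bound for $I$; in particular $I\ge1$.

(A) By Lemmas~\ref{lem:constraints}(i) and~\ref{lem:red}(a), $\binom bk\equiv0$ if $k\le b/q$ and $b-k<(q-1)m/q$. The last inequality is $k>\frac mq-a=\frac{b-(q-1)a}q$. Since $\binom b0=1$, the value $k=0$ is outside the range.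

(B) By Lemma~\ref{lem:constraints}(i),(ii), $b+\deg\overline R_a=\deg\overline U_\alpha\le m-I$. Use Lemma~\ref{lem:red}(b).

(D) Write $\phi=(W-1)^I\chi$. Then $v(\chi)\ge I$ by Lemma~\ref{lem:constraints}(ii), and $F(1+Z)=(1+Z)^eZ^{qI}\chi(1+Z^q)$.

(C) Put $X=1$, that is $Z=\lambda$, in \eqref{eq:main}. Here $F(1)=\phi(1)=0$, and $F_{(b)}(1)=1$, as one sees by putting $X=0$ in $F_{(b)}(1+Z)=U_b+R_b$. So $F(1+\lambda)=\lambda^bR_a(\lambda)$. On the other hand $F(1+\lambda)=(1+\lambda)^e\lambda^{qI}\chi(1+\lambda^q)$ has degree at most $e+qI+q(M-I)-I=m-I$.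
\end{proof}

\begin{example}\label{ex:aone}
Let $(1,b)$ be eulerian. As $\binom10=1$, (B) with $j=0$ gives $I\le1$, so $(q-1)b+1\le q^2$ and $b\le q+1$. For $b=q+1$, (A) fails: $\binom{q+1}1\equiv1$ and $\frac2q<1\le\frac{q+1}q$. With Example~\ref{ex:small}, the eulerian pairs $(1,b)$ are $(1,q-1)$ and $(1,q)$.
\end{example}

\begin{remark}\label{rem:qtwo}
The inequality $\frac2q<1$ uses $q>2$, and the conclusion fails for $q=2$. Sections~\ref{sec:criterion} and~\ref{sec:normal} do not use $q>2$. For $q=2$ and $\alpha=(1,3)$ we have $R_1=1$, $\eta_2=(\lambda+Z)/(1+\lambda)$ and $U_3=Z^3+\eta_2Z^2=\frac\lambda{1+\lambda}(Z^3+Z^2)$. For $F=c_0X^4+c_1X^2+c_2$, equation \eqref{eq:main} reads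
\[
c_0+c_1+c_2+c_1Z^2+c_0Z^4=c_0Z^4+c_1\lambda Z^3+c_2\lambda^2Z^2+\tfrac\lambda{1+\lambda}(Z^3+Z^2),
\]
and it is solved by $c_1=1/(1+\lambda)$, $c_2=\lambda^{-2}$, $c_0=c_1+c_2$. So $(1,3)$ is eulerian for $q=2$. It is primitive, and for $q=2$ the tuples \eqref{eq:list2} with first entry $1$ are $(1,1)$ and $(1,2)$.
\end{remark}

For general $a$, the role of $1$ is played by the largest power $P$ of $p$ not exceeding $a$. Conditions (A) and (B) alone force $a$ to be close to $P$ and $b$ to be $(q-1)P$ or close to $qP$.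

\begin{proposition}\label{prop:shape}
Let $(a,b)$ be eulerian and let $P$ be the power of $p$ with $P\le a<pP$. Then either $(a,b)=P(1,q-1)$, or
\begin{equation}\label{eq:shape2}
a=P+a',\qquad b=qP+b',\qquad a',b'\ge0,\qquad(q-1)(a'+b')\le P .
\end{equation}
\end{proposition}

\begin{proof}
Put $a'=a-P$. We have $\binom a{a'}=\binom aP\not\equiv0$, and $a'<\frac{(q-1)a}q$ because $a<qP$. So (B) gives $a'\le a-I$, that is,
\begin{equation}\label{eq:IP}
I\le P,\qquad\text{hence}\qquad(q-1)b+1\le q^2P .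
\end{equation}

\emph{Claim: $(q-1)a\le qP$.} Suppose not. Then (B) with $j=P$ gives $I\le a'$. By (A), $I>\frac{(q-1)b}{q^2}\ge\frac{(q-1)^2(P+a')}{q^2}$. As $q^2-(q-1)^2=2q-1$, the inequalities $I\le a'$ and $I\le P$ give $(q-1)^2P<(2q-1)a'$ and $(q-1)^2a'<(2q-1)P$. Multiplying, $(q-1)^2<2q-1$, which for $q>2$ leaves only $q=3$. Then $a'>0.8P$, $b\ge2a>3.6P$, $b<4.5P$ by \eqref{eq:IP}, and $\frac{b-2a}3<0.3P$. Write $b=3P+b^-$ with $0.6P<b^-<1.5P$. If $b^-\ge P$, then $k=P\preccurlyeq b$; if $b^-<P$, then $k=b^-\preccurlyeq b$. In both cases $0.3P<k\le P\le b/3$, contradicting (A). The claim follows; it says $(q-1)a'\le P$.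

\emph{Case $b<qP$.} As $b\ge(q-1)a\ge(q-1)P$, we have $b=(q-1)P+b''$ with $0\le b''<P$. Then $b''\preccurlyeq b$ and $qb''\le(q-1)P+b''=b$. By (A), $qb''\le b-(q-1)a=b''-(q-1)a'$, so $a'=b''=0$.

\emph{Case $b\ge qP$.} Write $b=qP+b'$. By \eqref{eq:IP}, $(q-1)b'<qP$, so $b'<2P$. Suppose $b'\ge P$. Then $P\preccurlyeq b$ and $P\le b/q$, so (A) gives $qP\le b-(q-1)a\le P+b'$. Then $(q-1)^2P\le(q-1)b'<qP$, contradicting \eqref{eq:qbig}. So $b'<P$, $b'\preccurlyeq b$, $b'\le b/q$, and (A) gives $qb'\le b-(q-1)a=P+b'-(q-1)a'$.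
\end{proof}

\section{The degree of $R_a(\lambda)$ and the first entry}\label{sec:degree}

In the situation \eqref{eq:shape2} all $j<(q-1)a/q$ are less than $P$, so $\overline R_a$ has degree at most $a'$, and (B) says nothing beyond $I\le P$. The reduction modulo $\mu$ does not see $a'$. Condition (C) does: $R_a(\lambda)$ has large degree unless $a$ is a $p$-power multiple of some $\rho_n$.

\begin{lemma}\label{lem:degree}
Let $P=p^N$, $a=P+a'$ with $a'\ge0$, and assume $x:=P-(q-1)a'\ge1$.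
\begin{enumerate}
\item[(a)] If $x$ is not a power of $p$, then $\deg_\lambda R_a(\lambda)\ge a'+\frac P{q-1}$.
\item[(b)] If $x=p^k$, then $P=p^kq^{n-1}$ and $a=p^k\rho_n$ for some $n\ge1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(b) Here $k\le N$ and $p^N\equiv p^k\pmod{q-1}$, so $P=p^kq^{n-1}$ with $n\ge1$ by \eqref{eq:order}. Then $a'=(P-p^k)/(q-1)=p^k\rho_{n-1}$ and $a=p^k(q^{n-1}+\rho_{n-1})=p^k\rho_n$.

(a) Now $x<P$, so $a'\ge1$, $P\ge q$ and $N\ge f$. We have $(q-1)a-1=qP-1-x$. By Lemma~\ref{lem:red}(c) it suffices to find $i,j\ge0$ that add without carry in base $p$, with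
\begin{equation}\label{eq:ij}
i+qj=qP-1-x,\qquad j\ge a'+\tfrac P{q-1}=\tfrac{2P-x}{q-1}.
\end{equation}
Let $x_l=d_l(x)$; so $x_l=0$ for $l\ge N$, and $qP-1-x$ has digits $p-1-x_l$ for $0\le l<N+f$. We choose the digits $j_l$ of $j$ greedily from the bottom, subject to two conditions. Subtracting $qj$ from $qP-1-x$ should need no borrow, which asks $j_l\le p-1-x_{l+f}$; then $i$ has digits $i_l=p-1-x_l-j_{l-f}$. And $i,j$ should add without carry, which asks $j_l\le x_l+j_{l-f}$. So put $j_l=0$ for $l<0$ and $l\ge N$, and for $0\le l<N$ recursively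
\[
\sigma_l=x_l+j_{l-f},\qquad j_l=\min(\sigma_l,\;p-1-x_{l+f}).
\]
Put $j=\sum j_lp^l$ and $i=\sum_{0\le l<N+f}i_lp^l$ with $i_l=p-1-x_l-j_{l-f}$. Then $0\le i_l,j_l\le p-1$, $i+qj=qP-1-x$, and $i_l+j_l\le p-1$: for $l<N$ because $i_l=p-1-\sigma_l$, for $l\ge N$ because $j_l=0$. Let $J=\sum_{c=0}^{f-1}j_{N-f+c}\,p^c$ be the top block of $f$ digits of $j$. Since $\sigma_l\ge j_l$,
\[
x=\sum_{l<N}\sigma_lp^l-q\sum_{l<N-f}j_lp^l\ \ge\ j-q\Bigl(j-J\frac Pq\Bigr),\qquad\text{so}\qquad j\ge\frac{JP-x}{q-1}.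
\]
If $J\ge2$, \eqref{eq:ij} holds. To compute $J$, note $\sigma_l=x_l$ for $l<f$ and $\sigma_{l+f}=\min(\sigma_l+x_{l+f},p-1)$, so $\sigma_l$ is the minimum of $p-1$ and the sum of the $x_{l'}$ with $l'\le l$, $l'\equiv l\pmod f$. For $N-f\le l<N$ we have $x_{l+f}=0$ and $j_l=\sigma_l$. Hence
\[
J=\sum_{c=0}^{f-1}p^c\min(p-1,\Sigma_c),\qquad\Sigma_c=\sum_{l\equiv N+c\ (f)}x_l .
\]
As $x\ne0$, $J\ge1$. Let $J=1$. Then $x_l=0$ unless $l\equiv N\pmod f$, and $\min(p-1,\Sigma_0)=1$. If $p>2$, then $\Sigma_0=1$ and $x$ is a power of $p$, which is excluded.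

There remains $p=2$, where the cap $p-1=1$ hides the difference between $\Sigma_0=1$ and $\Sigma_0\ge2$. Since $q>2$ we have $q\ge4$, and we work with base-$q$ digits, which leave room for the digit $2$. Write $N=c+fn$ with $0\le c<f$, $n\ge1$. Then $P=2^cq^n$ and $x=2^cx'$, where $x'=\sum_{l<n}x'_lq^l$ has digits $x'_l\in\{0,1\}$, at least two of them equal to $1$; put $x'_n=0$. Define $j'_l=\min(2,x'_0+\dots+x'_l)$ for $0\le l<n$, $j'_{-1}=j'_n=0$, and $\sigma'_l=x'_l+j'_{l-1}\in\{0,1,2,3\}$ for $0\le l\le n$. Then $j'_l\preccurlyeq\sigma'_l$ in base $2$: if $l<n$ and $x'_l=0$, then $j'_l=j'_{l-1}=\sigma'_l$; if $x'_l=1$, then $(j'_{l-1},j'_l,\sigma'_l)$ is $(0,1,1)$, $(1,2,2)$ or $(2,2,3)$; and $j'_n=0$. Let $j'=\sum_{l<n}j'_lq^l$ and $i'=\sum_{l\le n}(q-1-\sigma'_l)q^l$. The number $q-1-\sigma'_l$ is the complement of $\sigma'_l$ in $f$ binary digits, so $i'$ and $j'$ add without carry, and $i'+qj'=q^{n+1}-1-x'$. Since $\sigma'_l\ge j'_l$ and $j'_{n-1}=2$,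
\[
x'=\sum_{l<n}\sigma'_lq^l-q\sum_{l<n-1}j'_lq^l\ \ge\ j'-q(j'-2q^{n-1}),\qquad\text{so}\qquad(q-1)j'\ge2q^n-x' .
\]
Then $j=2^cj'$ and $i=2^ci'+2^c-1$ add without carry and satisfy \eqref{eq:ij}.
\end{proof}

For instance, for $q=3$, $P=9$, $a'=1$ we have $x=7$ with $(x_0,x_1)=(1,2)$; the recursion gives $(j_0,j_1)=(0,2)$, so $j=6$, $i=1$, $\binom76\equiv1$, and $6\ge1+\frac92$.

\begin{proposition}\label{prop:first}
Let $(a,b)$ be eulerian, with $a$ and $b$ not both divisible by $p$. Then either $(a,b)$ is a $p$-power multiple of a pair in \eqref{eq:listunits}, or \eqref{eq:shape2} holds together with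
\begin{equation}\label{eq:exceptional}
q\mid P,\qquad p\nmid b',\qquad x_b:=P-(q-1)b'\ge2 .
\end{equation}
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:shape} we may assume \eqref{eq:shape2}. Then $x=P-(q-1)a'\ge1$ by \eqref{eq:qbig}. As $I>\frac{(q-1)b}{q^2}\ge\frac{(q-1)P}q$, (C) gives $\deg_\lambda R_a(\lambda)<a'+\frac Pq$. By Lemma~\ref{lem:degree}, $x=p^k$, $P=p^kq^{n-1}$ and $a=p^k\rho_n$ with $n\ge1$, and \eqref{eq:shape2} says $(q-1)b'\le p^k$. If $b'=0$, then $(a,b)=p^kT_2(n)$.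

Let $b'>0$. Then $p^k\ge q-1$, so $p^k\ge q$ by \eqref{eq:qbig}. Thus $q\mid P$ and $p\mid a$, hence $p\nmid b$ and $p\nmid b'$. By \eqref{eq:shape2} and \eqref{eq:qbig}, $x_b\ge1$. If $x_b=1$, then $P=q^g$ by \eqref{eq:order}, with $g\ge1$, and $b'=\rho_g$. Now $q^g-1=(q-1)b'\le p^k=q^{g-n+1}$; for $n\ge2$ this would give $(q-1)q^{g-1}\le1$. So $n=1$, $a=q^g$ and $b=q^{g+1}+\rho_g=\rho_{g+2}-q^g$, a pair in \eqref{eq:listunits}.
\end{proof}

\section{Depth two: the second entry}\label{sec:last}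

It remains to exclude the pairs satisfying \eqref{eq:shape2} and \eqref{eq:exceptional}. Fix such a pair, with $P=p^N$; note $0<b'<P$. We now use (D), which says that $F(1+Z)$ is divisible by a high power of $\mu$. Below the exponent $m-M$ the polynomial $U_\alpha$ has no terms, so there $F(1+Z)$ agrees with $U_bR_a$. We look for a term of $U_b$ with small $Z$-exponent and small valuation.

\subsection{The terms $U_{b,z}$ for $qz<P$}
For $z\ge0$ put $C_z=P+b'-qz$.

\begin{lemma}\label{lem:terms}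
If $qz\le b'$, then $Z^{m-M}\mid U_{b,z}$. If $b'<qz<P$, then $b'<C_z<P$ and
\begin{equation}\label{eq:term}
U_{b,z}=Z^{(q-1)(P+z)}(1+Z)^{C_z}\,[Y^z]\bigl(1-ZE(Y)\bigr)^{C_z}.
\end{equation}
\end{lemma}

\begin{proof}
Let $qz\le b'$. Then $b-qz=qP+(b'-qz)$ with $0\le b'-qz<P$, and the $\kappa$ in Lemma~\ref{lem:exact} satisfy $\kappa<b/q<qP$. So $\binom{b-qz}\kappa\not\equiv0$ forces $\kappa\le b'-qz$, and then $b-z-\kappa\ge qP$. By \eqref{eq:shape2}, $(q-1)m=(q^2-1)P+(q-1)(a'+b')\le q^2P$, so $qP\ge\lceil(q-1)m/q\rceil=m-M$.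

Let $b'<qz<P$. Then $b-qz=(q-1)P+C_z$ with $b'<C_z<P$. The range of $\kappa$ is $q\kappa<(q-1)P+C_z$. It is contained in $\kappa<P$, where $\binom{b-qz}\kappa\equiv\binom{C_z}\kappa$, and it contains all $\kappa\le C_z$, since $(q-1)C_z<(q-1)P$. Moreover $(1-(1+Z)E)^{(q-1)P}\equiv1\pmod{Y^P}$ and $z<P$. Hence
\[
U_{b,z}=Z^{b-z}[Y^z]\sum_{\kappa\le C_z}\binom{C_z}\kappa Z^{-\kappa}\bigl(1-(1+Z)E\bigr)^{C_z-\kappa}=Z^{b-z}[Y^z]\bigl(Z^{-1}+1-(1+Z)E\bigr)^{C_z}.
\]
The last bracket is $Z^{-1}(1+Z)(1-ZE)$, and $b-z-C_z=(q-1)(P+z)$.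
\end{proof}

\begin{example}\label{ex:nine}
Let $q=3$ and $(a,b)=(9,28)$, so $P=9$, $a'=0$, $b'=1$, $m-M=37-12=25$ and $I\ge57/9$. Conditions (A)--(C) do not exclude this pair: $\binom{28}k\equiv0$ for $2\le k\le9$, and $R_9=R_1^9=1$, so (B) and (C) ask only $I\le9$. But $Z^{25}\mid U_{28,0}$, the term $U_{28,1}=-7X_2^{-1}Z^{21}(1+Z)^7$ has valuation $1$, and the other terms lie in $\mu^2\mathcal O[Z]$. So the coefficient of $Z^{21}$ in $F(1+Z)$ would have valuation $1<I$, against (D).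
\end{example}

In general the first nonzero term \eqref{eq:term} is a sum of multinomial coefficients, and its leading part in $\mu$ might cancel. The coefficient $\pm\binom{C_z}z$, which comes from using only the term $Y^{\rho_1}$ of $E$, cannot cancel, since it alone carries the highest power $Z^z$. We show that it is nonzero at the first $z$ for which any multinomial coefficient can survive. To compare different $z$ we relax the carry condition to an inequality on digits that allows local modifications.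

\subsection{Chains}

\begin{definition}\label{def:chain}
A \emph{chain} is a family $(n_l)_{l\in\mathbb Z}$ of integers $n_l\ge0$, zero for $l<0$ and for large $l$, whose \emph{value} $z=\sum n_lp^l$ satisfies $0\le C_z<P$, and such that
\begin{equation}\label{eq:chain}
n_l\le d_l(C_z)+n_{l-f}\qquad\text{for all }l .
\end{equation}
\end{definition}

The value of a chain satisfies $qz>b'$.

\begin{lemma}\label{lem:chainexists}
If $b'<qz<P$ and $U_{b,z}\ne0$, then there is a chain of value $z$.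
\end{lemma}

\begin{proof}
Expand $(1-ZE)^{C_z}$ in \eqref{eq:term} by the multinomial theorem. There are $m_1,m_2,\dots\ge0$ with $\sum m_i\rho_i=z$ such that $m_1,m_2,\dots$ and $C_z-\sum m_i$ add to $C_z$ without carry; so $\sum_id_l(m_i)\le d_l(C_z)$. Put $n_l=\sum_i\sum_{g=0}^{i-1}d_{l-gf}(m_i)$. Its value is $\sum_im_i(1+q+\dots+q^{i-1})=z$, and $n_l-n_{l-f}=\sum_i(d_l(m_i)-d_{l-if}(m_i))\le d_l(C_z)$.
\end{proof}

\begin{lemma}\label{lem:minchain}
Let $z$ be the minimal value of a chain, and assume $qz<P$. Then $z\preccurlyeq C_z$.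
\end{lemma}

\begin{proof}
Let $d_l=d_l(C_z)$. Among the chains of value $z$ choose $(n_l)$ with $\sum n_l$ minimal. Lowering the value by $\delta$ raises $C_z$ by $q\delta$.

\emph{Step 1: if $n_{l-f}\ge1$, then $l<N$ and $d_l=p-1$.} The first claim holds since $p^l\le qz<p^N$. Suppose $d_l<p-1$. Lower $n_{l-f}$ by $1$. Then $C_z$ becomes $C_z+p^l<P$, in which only the digit $d_l$ has changed, to $d_l+1$. In \eqref{eq:chain}, the right side at $l$ is unchanged, the left side at $l-f$ drops, and nothing else changes. This is a chain of smaller value, a contradiction.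

\emph{Step 2: $n_l\le p-1$ for all $l$.} Suppose not, and let $u$ be maximal with $n_u\ge p$. By Step 1, $u+f<N$. Let $j\ge1$ be minimal with $n_{u+j}\le p-2$; then $n_{u+i}=p-1$ for $0<i<j$. Perform the carry: let $n'_u=n_u-p$, $n'_{u+i}=0$ for $0<i<j$, $n'_{u+j}=n_{u+j}+1$, and $n'_l=n_l$ otherwise. The value is unchanged, $\sum n'_l<\sum n_l$, and $n'_l\le p-1$ for $l>u$. So $(n'_l)$ violates \eqref{eq:chain} at some $l$, where either the right side has decreased, $l=u+f+i$ with $0\le i<j$, or the left side has increased, $l=u+j$. At $l=u+f+i$ we have $n_{l-f}=n_{u+i}\ge1$, so $d_l=p-1\ge n'_l$ by Step 1, and \eqref{eq:chain} holds. If $j\ge f$, then $u+j$ is one of these positions. So $j<f$ and the violation is at $l=u+j$. There the right side is unchanged, so $n_{u+j}=d_{u+j}+n_{u+j-f}$. As $n_{u+j}\le p-2$, Step 1 gives $n_{u+j-f}=0$ and $d_{u+j}=n_{u+j}\le p-2$.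

The carry in $(n_l)$ can now be matched by a carry in $C_z$. From $p\le n_u\le d_u+n_{u-f}$ we get $n_{u-f}\ge1$, so $d_u=p-1$. For $0<i<j$ also $d_{u+i}=p-1$: by Step 1 if $n_{u+i-f}\ge1$, and by $p-1=n_{u+i}\le d_{u+i}$ otherwise. Let $\sigma=\min(n_{u-f},p)\ge1$, and let $(n''_l)$ arise from $(n'_l)$ by lowering $n'_{u-f}=n_{u-f}$ by $\sigma$. The value drops by $\sigma p^{u-f}$, so $C_z$ becomes $C_z+\sigma p^u$, whose digits are $d''_u=\sigma-1$, $d''_{u+i}=0$ for $0<i<j$, $d''_{u+j}=d_{u+j}+1\le p-1$, and $d''_l=d_l$ otherwise. It is less than $P$, since $u+j<u+f<N$. Compared with the original chain, \eqref{eq:chain} needs checking only at the following positions. At $u$ we need $n_u-p\le(\sigma-1)+(n_{u-f}-\sigma)$, which follows from $n_u\le p-1+n_{u-f}$. At $u+i$, $0<i<j$, we have $n''_{u+i}=0$. At $u+j$ we have $n''_{u+j}=n_{u+j}+1=d''_{u+j}$. At $l=u+f+i$, $0\le i<j$, the digit is still $p-1\ge n''_l$, as $l>u+j$. So $(n''_l)$ is a chain of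 smaller value, a contradiction.

\emph{Step 3.} By Step 2 the $n_l$ are the digits of $z$. If $n_{l-f}\ge1$, then $n_l\le p-1=d_l$ by Step 1; if $n_{l-f}=0$, then $n_l\le d_l$ by \eqref{eq:chain}.
\end{proof}

The hypotheses \eqref{eq:exceptional} enter in the next lemma: $p\nmid b'$ lets a chain start at the lowest digit, and $x_b\ge2$ makes its value small.

\begin{lemma}\label{lem:small}
There is a chain whose value $z_1$ satisfies $q^2z_1<(q-1)(P+b')$ and $qz_1<P$.
\end{lemma}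

\begin{proof}
Write $P=p^cq^n$ with $0\le c<f$, $n\ge1$. As $p\mid P$ and $p\nmid b'$, we have $p\nmid x_b$. We first show $x_b>q$. Otherwise $2\le x_b\le q-1$; since $x_b\equiv P\equiv p^c\pmod{q-1}$ and $1\le p^c\le q-1$, we get $x_b=p^c$, so $x_b=1$ or $p\mid x_b$, a contradiction.

Let $i\ge1$ be minimal with $q\rho_i>b'$. Then $q^i<P$: for $i=1$ because $q<x_b<P$, and for $i\ge2$ because $q\rho_{i-1}\le b'$ gives $q^i-q\le(q-1)b'=P-x_b<P-q$. We claim $q^{i+2}\le(q-1)^2P$. If $c=0$, then $q^i\le P/q$, and $q^{i+2}\le qP<(q-1)^2P$ by \eqref{eq:qbig}. If $c>0$, then $q\ge4$ and $q^i\le q^n\le P/p$, and $q^2/p<(q-1)^2$ because $(\frac q{q-1})^2\le\frac{16}9<p$. Hence $q^2\rho_i<q^{i+2}/(q-1)\le(q-1)P<(q-1)(P+b')$, and also $q\rho_i<P$.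

Put $z_1=\rho_i$, and $n_l=1$ for $l=0,f,\dots,(i-1)f$ and $n_l=0$ otherwise. Then $b'<C_{z_1}<P$, and $d_0(C_{z_1})\ge1$ since $C_{z_1}\equiv b'\not\equiv0\pmod p$. So \eqref{eq:chain} holds at $l=0$, and at $l=gf$ with $1\le g<i$ because $n_{l-f}=1$.
\end{proof}

\begin{proposition}\label{prop:last}
A pair satisfying \eqref{eq:shape2} and \eqref{eq:exceptional} is not eulerian.
\end{proposition}

\begin{proof}
Suppose it is. Let $z$ be the minimal value of a chain. By Lemma~\ref{lem:small}, $b'<qz<P$ and $q^2z<(q-1)(P+b')$. For $z'<z$, either $qz'\le b'$ and $Z^{m-M}\mid U_{b,z'}$, or $U_{b,z'}=0$ by Lemma~\ref{lem:chainexists}. For $z'>z$, $U_{b,z'}\in\mu^{z+1}\mathcal O[Z]$. For $z$ itself, the form of the coefficients of $E$ gives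
\[
U_{b,z}\in\mu^z\bigl(Z^{(q-1)(P+z)}(1+Z)^{C_z}\,\Lambda(Z)+\mu\mathcal O[Z]\bigr),\qquad\Lambda=[Y^z]\Bigl(1-Z\sum_{i\ge1}Y^{\rho_i}\Bigr)^{C_z}\in\mathbb F_p[Z].
\]
The coefficient of $Z^z$ in $\Lambda$ is $(-1)^z\binom{C_z}z$, which is nonzero by Lemma~\ref{lem:minchain}. So $\Lambda\ne0$ and $\operatorname{ord}_Z\Lambda\le z$. Let $g=(q-1)(P+z)+\operatorname{ord}_Z\Lambda$. Then
\[
g\le(q-1)P+qz<\frac{(q^2-1)P+(q-1)b'}q\le\frac{(q-1)m}q\le m-M .
\]
In $U_b$, the coefficients of $Z^j$ with $j<g$ have valuation greater than $z$, and the coefficient of $Z^g$ has valuation $z$. Since $R_a\in\mathcal O[Z]$ and $R_a(0)=1$, the coefficient of $Z^g$ in $U_bR_a$ has valuation $z$, and as $Z^{m-M}\mid U_\alpha$, it is the coefficient of $Z^g$ in $F(1+Z)$. By (D), $z\ge I>\frac{(q-1)b}{q^2}>\frac{(q-1)P}q$. But $z<\frac{(q-1)(P+b')}{q^2}<\frac{2(q-1)P}{q^2}<\frac{(q-1)P}q$.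
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
Let $(a,b)$ be eulerian. By Theorem~\ref{thm:crit} we may divide by a power of $p$ and assume that $a,b$ are not both divisible by $p$. Propositions~\ref{prop:first} and~\ref{prop:last} show that $(a,b)$ is a $p$-power multiple of a pair in \eqref{eq:listunits}. The converse is the known result recalled in Section~\ref{sec:intro}.
\end{proof}

\section{Higher depth}\label{sec:higher}

We prove by induction on $r\ge2$ that every eulerian tuple of depth $r+1$ is a $p$-power multiple of some $T_{r+1}(n)$. Let $\alpha=(a,\alpha')$ be eulerian of depth $r+1$. Its tail is eulerian, so by Theorem~\ref{thm:main}(1) for $r=2$, and by induction for $r\ge3$, we have $\alpha'=Q\tau$ with $Q$ a power of $p$ and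
\begin{enumerate}
\item[($\alpha$)] $\tau=T_r(n)$, $n\ge1$; or
\item[($\beta$)] $r=2$ and $\tau=(q^{n-1},q^n+\rho_{n-1})$, $n\ge2$; or
\item[($\gamma$)] $r=2$ and $\tau=(1,q-1)$.
\end{enumerate}
Case ($\beta$) is the second family of \eqref{eq:listunits}, reindexed; its member $(1,q)$ is $T_2(1)$. By Theorem~\ref{thm:crit}, $\tau$ is eulerian and $U_{\alpha'}=U_\tau^Q$. The tail is now explicit, and only $a$ is unknown. The new source of information is that $\phi_\tau$ has many zeros on the orbit, which $\phi_\alpha$ inherits.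

\subsection{The tails}
Put $T_1(n)=(\rho_n)$. In cases ($\alpha$) and ($\beta$), $|\tau|=\rho_{n+r-1}$. For an eulerian tuple $\tau$ of weight $\rho_k$, $k\ge1$, we have $\rho_k-\lfloor\rho_k/q\rfloor=\rho_k-\rho_{k-1}=q^{k-1}$, so by \eqref{eq:shape}
\begin{equation}\label{eq:rhoweight}
Z^{q^{k-1}}\mid U_\tau,\qquad\deg\phi_\tau=\rho_{k-1}.
\end{equation}

\begin{lemma}\label{lem:tails}
Let $\tau$ be an eulerian tuple of type ($\alpha$), ($\beta$) or ($\gamma$).
\begin{enumerate}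
\item[(a)] $\overline U_\tau=\pm Z^{q^{n+r-2}}(1+Z)^{\rho_{n-1}}$ in cases ($\alpha$), ($\beta$), and $\overline U_\tau=-Z^{q-1}$ in case ($\gamma$).
\item[(b)] In case ($\alpha$), $o_i(\tau)\ge q^{n+r-2-i}$ for $1\le i\le r-1$. In case ($\beta$), $o_1(\tau)\ge q^{n-1}-q^{n-2}$.
\item[(c)] In case ($\alpha$) with $n=1$, $U_\tau=c\,Z^{q^{r-1}}\prod_{i=1}^{r-1}(1-\mu X_i^{-q}Z)^{q^{r-1-i}}$ with $v(c)=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:constraints}(i), $\overline U_\tau=\pm\overline U_{\tau_r}\prod_{i<r}\overline R_{\tau_i}$. We evaluate the factors with Lemma~\ref{lem:red}. For a power $p^j$, $\binom{p^j}k\equiv0$ for $0<k<p^j$, so $\overline U_{p^j}=Z^{p^j}$ and $\overline R_{p^j}=1$. For $b=q-1$ only $k=0$ occurs, so $\overline U_{q-1}=Z^{q-1}$. For $a=\rho_n=q^{n-1}+\rho_{n-1}$ the range $j<(q^n-1)/q$ is $j<q^{n-1}$; there $\binom{\rho_n}j\equiv\binom{\rho_{n-1}}j$, and $\rho_{n-1}<q^{n-1}$, so $\overline R_{\rho_n}=(1+Z)^{\rho_{n-1}}$.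 For $b=q^n+\rho_{n-1}$ the range $k\le b/q$ lies below $q^n$, where $\binom bk\equiv\binom{\rho_{n-1}}k$, and contains all $k\le\rho_{n-1}$; so $\overline U_b=Z^{q^n}(1+Z)^{\rho_{n-1}}$.

(b) In case ($\beta$), Lemma~\ref{lem:ABCD} gives $q^2o_1(\tau)>(q-1)q^n$. In case ($\alpha$) use induction on $r\ge2$. The tail of $\tau$ is $\tau'=q^nT_{r-1}(1)$, and $T_{r-1}(1)$ is eulerian of weight $\rho_{r-1}$. By \eqref{eq:rhoweight}, $Z^{q^{n+r-2}}$ divides $U_{\tau'}=U_{T_{r-1}(1)}^{\,q^n}$, and $|\tau|-\lfloor|\tau|/q\rfloor=q^{n+r-2}$. Lemma~\ref{lem:constraints}(iii) gives $o_1(\tau)\ge q^{n+r-3}$. For $1\le i\le r-2$, the induction hypothesis gives $o_i(\tau')=q^no_i(T_{r-1}(1))\ge q^{n+r-2-i}$; if also $o_i(\tau)\ge q^{n+r-2-i}$, then $o_{i+1}(\tau)\ge q^{n+r-3-i}$.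

(c) For $n=1$ the bounds in (b) add up to $\rho_{r-1}=\deg\phi_\tau$. So $\phi_\tau$ is a constant times $\prod_{i=1}^{r-1}(W-X_i^q)^{q^{r-1-i}}$, and \eqref{eq:shape} gives the formula with some $c\in K_0$. The product reduces to $1$, so (a) gives $\bar c=\pm1$.
\end{proof}

\subsection{Reduction to $\tau=T_r(1)$}
Let $m=a+Q|\tau|$, $M$, $e$ belong to $\alpha$, and $o_i=o_i(\alpha)$. In case ($\gamma$), Lemma~\ref{lem:constraints}(i) gives $qQ(q-1)\ge(q-1)(a+qQ)$, so $a\le0$, which is impossible. In cases ($\alpha$), ($\beta$) it gives $Qq^{n+r-1}\ge(q-1)a+Q(q^{n+r-1}-1)$, so $(q-1)a\le Q$. By \eqref{eq:qbig},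
\begin{equation}\label{eq:x}
x:=Q-(q-1)a\ge1,\qquad(q-1)m=Qq^{n+r-1}-x,\qquad a+\frac x{q-1}=\frac Q{q-1}.
\end{equation}
By \eqref{eq:rhoweight}, $\operatorname{ord}_ZU_{\alpha'}\ge Qq^{n+r-2}>(q-1)m/q$, and $m-M\ge(q-1)m/q$. So Lemma~\ref{lem:constraints}(iii) gives $o_1\ge(q-1)m/q^2$. In case ($\alpha$) we have $o_i(\alpha')=Qo_i(\tau)\ge Qq^{n+r-2-i}>(q-1)m/q^{i+1}$ for $1\le i\le r-1$, and induction on $i$ yields
\begin{equation}\label{eq:oalpha}
o_i\ge\frac{(q-1)m}{q^{i+1}}=Qq^{n+r-2-i}-\frac x{q^{i+1}}\qquad(1\le i\le r).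
\end{equation}
So $\phi_\alpha$ reaches one step further along the orbit than $\phi_\tau$. In case ($\beta$), \eqref{eq:oalpha} holds for $i=1$, and since $x\le Q$ and $n\ge2$,
\begin{equation}\label{eq:obeta}
o_2\ge\frac1q\min\Bigl(Qq^{n-1}-\frac x{q^2},\ Q(q^{n-1}-q^{n-2})\Bigr)=Qq^{n-2}\Bigl(1-\frac1q\Bigr).
\end{equation}
By Lemma~\ref{lem:constraints}(i),(ii), $\deg\overline R_a\le m-\deg\overline U_{\alpha'}-\sum_{i\le r}o_i$. Here $\deg\overline U_{\alpha'}=Q(q^{n+r-2}+\rho_{n-1})$ and $m=a+Q\rho_{n+r-1}$, so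
\begin{equation}\label{eq:degR}
0\le\deg\overline R_a\le a+\sum_{i=1}^{r-1}Qq^{n+r-2-i}-\sum_{i=1}^ro_i .
\end{equation}
Suppose $n\ge2$. In case ($\alpha$), \eqref{eq:oalpha} and $\sum_{i\ge1}q^{-i-1}=\frac1{q(q-1)}$ bound the right side of \eqref{eq:degR} by $a+\frac x{q(q-1)}-Qq^{n-2}<\frac Q{q-1}-Q<0$, using \eqref{eq:x}. In case ($\beta$), it is at most $a+\frac x{q^2}-Q(1-\frac1q)<\frac Q{q-1}-Q(1-\frac1q)\le\frac Q2-\frac{2Q}3<0$. Both contradict \eqref{eq:degR}. Hence $n=1$ and $\alpha'=QT_r(1)$.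

\subsection{The first entry}
Put $I^*=\sum_{i=1}^ro_i-Q\rho_{r-1}$; it plays the role that $I$ played in depth two. By \eqref{eq:x}, $Q>q-1$, so $Q\ge q$ and $P:=Q/q$ is a power of $p$. Now \eqref{eq:degR}, \eqref{eq:oalpha} and \eqref{eq:x} read
\begin{equation}\label{eq:Istar}
0\le\deg\overline R_a\le a-I^*,\qquad I^*>P-\frac x{q(q-1)}=\frac{q-2}{q-1}P+\frac aq .
\end{equation}
We want to apply Lemma~\ref{lem:degree} with this $P$. This needs $a\ge P$ and an analog of (C).

\emph{Claim 1: $a\ge P$.} Let $\delta=1/(q-1)^2$; by \eqref{eq:qbig}, $\delta<1/q\le1/p$. From $I^*\le a$ we get $\frac{q-1}qa>\frac{q-2}{q-1}P$, that is, $a>\frac{q(q-2)}{(q-1)^2}P=(1-\delta)P$. Inserting this in \eqref{eq:Istar},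
\[
I^*>\Bigl(\frac{q-2}{q-1}+\frac{q-2}{(q-1)^2}\Bigr)P=(1-\delta)P .
\]
Suppose $a<P$. Then $P\ge p$, and $P/p\le(1-\frac1p)P<a<P$, so $\binom a{P/p}\not\equiv0$. Also $\frac{(q-1)a}q>\frac{q-2}{q-1}P\ge\frac P2\ge\frac Pp$. By Lemma~\ref{lem:red}(b), $\deg\overline R_a\ge P/p$, so $I^*\le a-P/p<(1-\frac1p)P<(1-\delta)P$, a contradiction.

So $a=P+a'$ with $a'\ge0$, and $x=qP-(q-1)a=P-(q-1)a'$ is the number of Lemma~\ref{lem:degree}.

\emph{Claim 2: $\deg_\lambda R_a(\lambda)\le a-I^*$.} In depth two we put $Z=\lambda$ in \eqref{eq:main}. Now $U_{\alpha'}$ vanishes at $Z=\lambda$, so we expand around this point instead: put $Z=\lambda(1-\xi)$ and compare the coefficients of $\xi^{g}$, $g=Qq^{r-2}$. Write $\phi_\alpha=\chi\prod_{i\le r}(W-X_i^q)^{o_i}$; then $\deg\chi=M-\sum o_i$ and $v(\chi)\ge\sum\rho_io_i$ by Lemma~\ref{lem:constraints}(ii). We use $\deg_\lambda=-v$, also for polynomials in $\xi$.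
\begin{itemize}
\item By Lemma~\ref{lem:tails}(c), $U_{\alpha'}=c^QZ^{Qq^{r-1}}\prod_{i=1}^{r-1}(1-\mu X_i^{-q}Z)^{Qq^{r-1-i}}$. The factor $i=1$ is $\xi^g$. At $\xi=0$ the factors $i\ge2$ are powers of $1-X_i^{-q}$, of valuation $0$. So the coefficient of $\xi^g$ in $U_{\alpha'}R_a$ has degree $Qq^{r-1}+\deg_\lambda R_a(\lambda)$.
\item $U_\alpha=\lambda^m(1-\xi)^{m-M}\chi(1-\xi)\prod_i(1-\xi-X_i^q)^{o_i}$ has degree at most $m-\sum\rho_io_i+\sum q\rho_{i-1}o_i=m-\sum o_i$.
\item $F_\alpha(1+Z)=(1+Z)^e\phi_\alpha(W)$ with $W=1+\lambda^q(1-\xi^q)$. Here $W-X_i^q$ has degree at most $q$ for $i=1$ and at most $q\rho_{i-1}$ for $i\ge2$. So the degree is at most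
\[
e+qo_1+\sum_{i\ge2}q\rho_{i-1}o_i+q\Bigl(M-\sum_io_i\Bigr)-\sum_i\rho_io_i=m-o_1-(q+1)\sum_{i\ge2}o_i\le m-\sum_io_i .
\]
\end{itemize}
By \eqref{eq:main}, $Qq^{r-1}+\deg_\lambda R_a(\lambda)\le m-\sum o_i$. As $m-Qq^{r-1}=a+Q\rho_{r-1}$, this is the claim.

By Claim 2, \eqref{eq:Istar} and $x\le P$,
\[
\deg_\lambda R_a(\lambda)<a'+\frac x{q(q-1)}<a'+\frac P{q-1}.
\]
Lemma~\ref{lem:degree} gives $P=p^kq^{n'-1}$ and $a=p^k\rho_{n'}$ with $k\ge0$, $n'\ge1$. Then $Q=p^kq^{n'}$ and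
\[
\alpha=p^k\bigl(\rho_{n'},q^{n'},q^{n'+1},\dots,q^{n'+r-1}\bigr)=p^kT_{r+1}(n').
\]
This completes the induction. Together with the known result that the tuples \eqref{eq:listr} are eulerian, it proves Theorem~\ref{thm:main}(2). \qed

\begin{thebibliography}{9}

\bibitem{ABP}
Anderson, Brownawell and Papanikolas, Ann. of Math. 160 (2004).

\bibitem{survey}
\emph{Multizeta values for function fields: A survey},
\texttt{https://jtnb.centre-mersenne.org/article/JTNB\_2017\_\_29\_3\_997\_0.pdf}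

\bibitem{Th}
Thakur, Finite Fields Appl. 15 (2009), 534--552.

\end{thebibliography}
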